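# Singular parts of the gradient in total variation denoising

## 1. Functions of bounded variation, their jumps and their Cantor parts

Throughout, $d\ge 2$ and $\Omega\subset\mathbb R^d$ is a bounded open set with Lipschitz boundary, $\mathcal L^d$ is Lebesgue measure and $\mathcal H^{d-1}$ is Hausdorff measure. All functions are real valued.

**Definition (bounded variation).** A function $w\in L^1(\Omega)$ is in $BV(\Omega)$ if its distributional gradient is a finite $\mathbb R^d$-valued measure $Dw$ on $\Omega$. Its total variation is $TV(w)=|Dw|(\Omega)$.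

*Example.* If the closed ball $\overline{B_R}$ centered at $0$ lies in $\Omega$, then $D1_{B_R}=-\frac{x}{R}\,\mathcal H^{d-1}\llcorner\partial B_R$, so $TV(1_{B_R})=\mathcal H^{d-1}(\partial B_R)$.

**Definition (approximate continuity and jumps).** Let $w\in BV(\Omega)$ and let $B_x(r)$ be the ball of radius $r$ centered at $x\in\Omega$. The point $x$ is a *point of approximate continuity* of $w$ if there is $z\in\mathbb R$ with
$$\lim_{r\to0^+}r^{-d}\int_{B_x(r)\cap\Omega}|w-z|=0 .$$
The set of points of $\Omega$ that are not of this kind is $S_w$. The point $x$ is an *approximate jump point* if there are a unit vector $\nu$ and numbers $w^-\ne w^+$ with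
$$\lim_{r\to0^+}\frac1{r^d}\int_{B^\pm_{x,\nu}(r)\cap\Omega}|w-w^\pm|=0,\qquad B^\pm_{x,\nu}(r)=\{y\in B_x(r):\pm\nu\cdot(y-x)>0\}.$$
The set of these points is $J_w\subset S_w$, and we write $\nu_w(x)=\nu$ and $w^\pm(x)$ for the data. The Federer–Vol'pert theorem says that $\mathcal H^{d-1}(S_w\setminus J_w)=0$.

*Example.* Let $w=1_E$ with $E\subset\mathbb R^2$ a closed square inside $\Omega$. Interior and exterior points of $E$ are points of approximate continuity. A point in the relative interior of an edge is a jump point, with values $0$ and $1$ and with $\nu$ normal to the edge. At a corner $w$ looks at every small scale like the indicator of a quarter plane. That is neither a constant nor a function taking two values on two half planes, so the corner is in $S_w\setminus J_w$. There are four corners, and $\mathcal H^1$ of four points is $0$.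

**Definition (decomposition of $Dw$).** Write $Dw=D^aw+D^sw$ with $D^aw\ll\mathcal L^d$ and $D^sw\perp\mathcal L^d$. Then $D^sw=D^jw+D^cw$ with the jump part and the Cantor part
$$D^jw=Dw\llcorner J_w=(w^+-w^-)\,\nu_w\,\mathcal H^{d-1}\llcorner J_w,\qquad D^cw=D^sw\llcorner(\Omega\setminus S_w).$$

*Example.* Let $C:[0,1]\to[0,1]$ be the Cantor function, continuous and nondecreasing with $C'=0$ a.e., and let $\mu_C$ be its derivative, a probability measure without atoms on the Cantor set. On $\Omega=(0,1)^2$ put $w(x)=x_1+1_{\{x_1>1/2\}}+C(x_1)$. Then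
$$D^aw=e_1\mathcal L^2,\qquad D^jw=e_1\,\mathcal H^1\llcorner\{x_1=\tfrac12\},\qquad D^cw=e_1\,(\mu_C\otimes\mathcal L^1).$$

## 2. The denoising energy and the inequality $|D^su|\le|D^sf|$

**Definition (denoising).** For $f\in BV(\Omega)\cap L^\infty(\Omega)$ and $\lambda>0$ let $u$ be the unique minimizer over $BV(\Omega)\cap L^2(\Omega)$ of
$$\mathcal E(w)=\lambda\,TV(w)+\frac12\int_\Omega|w-f|^2\,dx. \tag{1}$$

*Example.* If $f$ is constant, then $\mathcal E(f)=0$, so $u=f$.

For two measures, $|\mu|\le|\nu|$ *as Borel measures* means $|\mu|(B)\le|\nu|(B)$ for every Borel set $B$. For instance $|\tfrac12\delta_0|\le|\delta_0|$, while $\delta_0$ and $\delta_1$ are not comparable. The following results are known.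

(i) If $d=1$, then $|Du|\le|Df|$ as Borel measures. For $d>1$ such an estimate on the whole measure $Du$ does not hold in general.

(ii) For $d>1$ and $f\in BV(\Omega)\cap L^\infty(\Omega)$, one has $|D^ju|\le|D^jf|$ as Borel measures.

So denoising creates no new jumps, but it may create new gradient. Between these two statements sits the Cantor part: can denoising create singular gradient that is not a jump? Precisely, is it true, for every $d\ge2$, every bounded open $\Omega$ with Lipschitz boundary, every $f\in BV(\Omega)\cap L^\infty(\Omega)$ and every $\lambda>0$, that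
$$|D^su|\le|D^sf|\quad\text{as Borel measures on }\Omega\,? \tag{2}$$

We shall prove that the answer is **yes**, and that in fact $D^su=a\,D^sf$ for some Borel function $a:\Omega\to[0,1]$.

## 3. A ball and a Cantor staircase, computed by hand

To recognize minimizers we use a small criterion. Suppose $u\in BV(\Omega)\cap L^2(\Omega)$ satisfies
$$\int_\Omega w\,(f-u)\,dx\le\lambda\,TV(w)\quad\text{for all }w\in BV(\Omega)\cap L^2(\Omega),\ \text{with equality for }w=u. \tag{3}$$
Then $u$ is the minimizer of (1). Indeed,
$$\mathcal E(w)\ge\int_\Omega\Big(w(f-u)+\tfrac12(w-f)^2\Big)=\frac12\int_\Omega(w-u)^2+\frac12\int_\Omega(f^2-u^2),$$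
with equality at $w=u$, so $\mathcal E(w)\ge\mathcal E(u)+\frac12\|w-u\|_{L^2}^2$.

To check (3) we look for a field $z$ with $|z|\le1$ and $-\lambda\operatorname{div}z=f-u$, and integrate by parts:
$$-\int_\Omega w\operatorname{div}z\,dx=\int_\Omega z\cdot dDw\qquad(z\text{ Lipschitz on }\overline\Omega,\ z=0\text{ on }\partial\Omega). \tag{4}$$
For compactly supported Lipschitz $z$ this follows by mollifying $z$. In general replace $z$ by $\chi_kz$ with $\chi_k=\min\{1,(k\operatorname{dist}(\cdot,\partial\Omega)-1)^+\}$. The gradient $\nabla\chi_k$ has size at most $k$ and lives where $\operatorname{dist}(\cdot,\partial\Omega)\le2/k$, hence where $|z|\le c/k$. So $\operatorname{div}(\chi_kz)$ is bounded and tends to $\operatorname{div}z$ a.e., and dominated convergence gives (4).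

**A ball in a ball.** Let $\Omega=B_L$, $f=1_{B_R}$ with $0<R<L$, and
$$z(x)=-\frac xR\ \ (|x|\le R),\qquad z(x)=-\frac{R^{d-1}(L^d-|x|^d)}{|x|^{d-1}(L^d-R^d)}\,\frac{x}{|x|}\ \ (R\le|x|\le L).$$
This field is Lipschitz, vanishes on $\partial\Omega$, and has $|z|\le1$. Since $\operatorname{div}(h(r)x/r)=r^{1-d}(r^{d-1}h)'$, we get $\operatorname{div}z=-d/R$ inside $B_R$ and $\operatorname{div}z=dR^{d-1}/(L^d-R^d)$ outside. Put
$$u=1-\frac{\lambda d}R\ \text{ in }B_R,\qquad u=\frac{\lambda dR^{d-1}}{L^d-R^d}\ \text{ in }B_L\setminus B_R .$$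
Then $-\lambda\operatorname{div}z=f-u$, so the inequality in (3) holds by (4). The difference of the two values of $u$ is $1-T$ with $T=\dfrac{\lambda dL^d}{R(L^d-R^d)}$. If $T\le1$, then $Du=-(1-T)\frac xR\mathcal H^{d-1}\llcorner\partial B_R$, so $z\cdot Du=|Du|$ and equality holds for $w=u$. Thus $u$ is the minimizer.

If $T>1$, use $z/T$ in place of $z$: one finds $-\lambda\operatorname{div}(z/T)=f-R^d/L^d$, because $\lambda d/(RT)=1-R^d/L^d$ and $\lambda dR^{d-1}/((L^d-R^d)T)=R^d/L^d$. The constant $u=R^d/L^d$ gives equality in (3), both sides being $0$. In all cases $D^su=(1-T)^+D^sf$.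

**A staircase.** Let $\Omega=(0,1)^d$, $f(x)=C(x_1)$ with $C$ the Cantor function, and $0<\lambda<\frac1{12}$. Here $Df$ is purely Cantor, so (ii) is silent about $|D^cu|$. The function $h(c)=\int_0^1(c-C(t))^+dt$ is continuous, $h(0)=0$, and since $C(t)=\frac12C(3t)$ on $(0,\frac13)$, $C\ge\frac12$ afterwards and $\int_0^1C=\frac12$,
$$h(\tfrac12)=\int_0^{1/3}\tfrac12\big(1-C(3t)\big)dt=\tfrac13\cdot\tfrac12\cdot\tfrac12=\tfrac1{12}.$$
So there is $c\in(0,\frac12)$ with $h(c)=\lambda$. Let $u(x)=\min\{\max\{C(x_1),c\},1-c\}$ and $z(t)=\frac1\lambda\int_0^t(u-f)$, where $u$ and $f$ are read as functions of $x_1$. Let $(p,q)=\{c<C<1-c\}$. On $(0,p)$ the integrand is $c-C\ge0$ with total integral $\lambda$, so $z$ rises from $0$ to $1$. On $(p,q)$ we have $z=1$. On $(q,1)$, by the symmetry $C(1-t)=1-C(t)$, $z$ falls back to $0$.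

For cut-offs $\tau_k(x_2,\dots,x_d)\uparrow1$ that are Lipschitz and vanish on the lateral boundary, (4) applies to $z(x_1)\tau_ke_1$, whose divergence is $z'(x_1)\tau_k$. Letting $k\to\infty$,
$$\int_\Omega w(f-u)=-\lambda\int_\Omega w\,z'(x_1)\,dx=\lambda\int_\Omega z(x_1)\,dD_{e_1}w\le\lambda\,TV(w),\qquad D_{e_1}w=e_1\cdot Dw .$$
Since $Du=e_1|Du|$ is carried by $\{p<x_1<q\}$, where $z=1$, there is equality for $w=u$. So $u$ is the minimizer and $D^su=a\,D^sf$ with $a=1_{\{p<x_1<q\}}$: the staircase is kept in the middle and erased at the ends.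

## 4. Differentiating the equation, and the cut-off term that nothing absorbs

We now argue formally for smooth $u$ with $\nabla u\neq0$. The Euler–Lagrange equation of (1) is $u-\lambda\operatorname{div}(\nabla u/|\nabla u|)=f$. Differentiate it in a direction $e$, with $v=\partial_eu$ and $g=\partial_ef$:
$$v-\lambda\operatorname{div}(A\nabla v)=g,\qquad A=\frac1{|\nabla u|}\Big(I-\frac{\nabla u\otimes\nabla u}{|\nabla u|^2}\Big)\ge0 . \tag{5}$$
This is a linear elliptic equation for $v$, so one expects to compare $v^+$ with $g^+$ by testing with a nondecreasing function $G(v)$. An inequality between measures is local, so we insert a cut-off $\eta\in C_c^\infty$ and test with $G(v)\eta^2$: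
$$\int(v-g)G(v)\eta^2=-\lambda\int G'(v)\,\eta^2A\nabla v\cdot\nabla v-2\lambda\int\eta\,G(v)\,A\nabla v\cdot\nabla\eta . \tag{6}$$
If $\Phi'=G$, convexity gives $(v-g)G(v)\ge\Phi(v)-\Phi(g)$, so the left side is what we want. To compare $v^+$ with $g^+$ one takes $\Phi(s)\approx s^+$, that is, $G(s)=\min(ks^+,1)$ with $k$ large.

Here is where it stops. On $\{v>1/k\}$ we have $G'=0$, so the good first term on the right of (6) vanishes there, while the second term is $-2\lambda\int\eta A\nabla v\cdot\nabla\eta$. It contains second derivatives of $u$ without a sign, and there is nothing to absorb it.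

No cleverer estimate removes this remainder. If it disappeared in the limit for every $\eta$ and $e$, we would get $(D_eu)^+\le(D_ef)^+$ as measures for all unit vectors $e$, where $D_ew=e\cdot Dw$. The linear algebra of Step 6 below, applied to $Du$ and $Df$, would then give $|Du|\le|Df|$, and (i) says that this fails in general for $d>1$. So the remainder must be made small in a way that gives up information about the absolutely continuous part.

## 5. Test functions with $G^2/G'\le s^2/M$

Let $G$ be increasing where it is positive. Young's inequality for the nonnegative form $A$ turns (6) into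
$$\int(v-g)G(v)\eta^2\le\lambda\int_{\{G(v)>0\}}\frac{G(v)^2}{G'(v)}\,A\nabla\eta\cdot\nabla\eta . \tag{7}$$
Now use that $A$ is *small where the gradient is large*: if $G$ vanishes on $(-\infty,0]$, then on $\{G(v)>0\}$ we have $A\le\frac1{|\nabla u|}I$ and $0<v\le|\nabla u|$. If $G^2/G'\le s^2/M$, the integrand in (7) is at most $\frac1M\frac{v^2}{|\nabla u|}|\nabla\eta|^2\le\frac1M|\nabla u||\nabla\eta|^2$. The remainder is then at most $\frac\lambda M\int|\nabla\eta|^2|\nabla u|$, which survives for $BV$ functions and vanishes as $M\to\infty$.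

The price is visible. If $G^2/G'\le s^2/M$ where $G>0$ and $G\to1$ at infinity, then
$$\frac1{G(s)}-1=\int_s^\infty\frac{G'}{G^2}\,dt\ge\int_s^\infty\frac M{t^2}\,dt=\frac Ms ,\qquad\text{so}\qquad G(s)\le\frac s{s+M}.$$
Slopes much smaller than $M$ are hardly seen. Singular parts are "infinite slopes", and they are seen with full weight $G(\infty)=1$ for every $M$.

**Definition (the functions $G_M$ and $\Phi_M$).** For $M>0$,
$$G_M(s)=\Big(1-\frac Ms\Big)1_{\{s>M\}},\qquad\Phi_M(s)=\int_{-\infty}^sG_M=\Big(s-M-M\log\frac sM\Big)1_{\{s>M\}} .$$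

$G_M$ is nondecreasing, Lipschitz, $0\le G_M\le1$, and $G_M(s)\to1$ as $s\to\infty$. So $\Phi_M$ is convex and $C^1$ with $0\le\Phi_M(s)\le(s-M)^+$. For $s>M$ we have $G_M'(s)=M/s^2$ and
$$\frac{G_M^2}{G_M'}=\frac{(s-M)^2}{M}\le\frac{s^2}M .$$

*Example.* For $M=1$: $G_1(2)=\frac12$ and $\Phi_1(2)=1-\log2\approx0.307$, while $\Phi_1(s)=0$ for all $s\le1$.

A formula for $\Phi_M$ as a supremum of lines will be needed:
$$\Phi_M(s)=\sup_{\beta\in[0,1)}\big(\beta s+M\log(1-\beta)\big). \tag{8}$$
Indeed, the derivative in $\beta$ is $s-\frac M{1-\beta}$. For $s\le M$ it is $\le0$, and the supremum is the value $0$ at $\beta=0$. For $s>M$ the maximum is at $\beta=1-M/s$, with value $s-M+M\log(M/s)$. By continuity in $\beta$ it suffices to take $\beta$ rational.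

**Definition (convex function of a measure).** Decompose a signed Radon measure as $\mu=\mu^a\,dx+\mu^s$ with respect to $\mathcal L^d$, and put
$$\Phi_M(\mu)=\Phi_M(\mu^a)\,dx+(\mu^s)^+ .$$
Since $0\le\Phi_M(\mu^a)\le|\mu^a|$, this is a nonnegative Radon measure.

*Example.* On $(-1,2)$ with $M=1$ and $\mu=5\,dx+3\delta_0-2\delta_1$: $\Phi_1(\mu)=(4-\log5)\,dx+3\delta_0$.

## 6. The localized inequality for local minimizers

The argument is local, and so is the natural statement.

**Definition (local minimizer).** Let $U\subset\mathbb R^d$ be open, $\lambda>0$ and $f,u\in BV_{loc}(U)\cap L^2_{loc}(U)$. Then $u$ is a *local minimizer* with datum $f$ if for every open $B'\subset\subset U$ and every $w\in BV(B')\cap L^2(B')$ with $w=u$ a.e. outside a compact subset of $B'$,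
$$\lambda|Du|(B')+\tfrac12\int_{B'}|u-f|^2\le\lambda|Dw|(B')+\tfrac12\int_{B'}|w-f|^2 . \tag{9}$$

*Example.* On $U=\mathbb R^d$, $u(x)=x_1$ is a local minimizer with datum $f=u$, although its total variation on $\mathbb R^d$ is infinite. If $w=u$ outside a compact subset of $B'$, then $\int_{B'}dD_{e_1}(w-u)=0$, so $|Dw|(B')\ge D_{e_1}w(B')=D_{e_1}u(B')=|Du|(B')$, and $\int_{B'}|u-f|^2=0$.

**The minimizer of (1) is a local minimizer with $U=\Omega$.** Given $B'$ and $w$ as in the definition, let $C\subset B'$ be compact with $w=u$ outside $C$, and extend $w$ by $u$ to a function $\tilde w$ on $\Omega$. On the open sets $B'$ and $\Omega\setminus C$, which cover $\Omega$, $\tilde w$ equals the $BV\cap L^2$ functions $w$ and $u$. So $\tilde w\in BV(\Omega)\cap L^2(\Omega)$ and $|D\tilde w|(\Omega)=|Dw|(B')+|Du|(\Omega\setminus B')$. Now $\mathcal E(u)\le\mathcal E(\tilde w)$ is (9) after cancelling the common finite terms on $\Omega\setminus B'$.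

**Theorem.** Let $u$ be a local minimizer in $U$ with datum $f$. Then for every unit vector $e$, every $M>0$ and every $\eta\in C_c^\infty(U)$,
$$\int\eta^2\,d\Phi_M(D_eu)\le\int\eta^2\,d\Phi_M(D_ef)+\frac\lambda M\int|\nabla\eta|^2\,d|Du| . \tag{10}$$
Consequently there is a Borel function $a:U\to[0,1]$ with $D^su=a\,D^sf$. In particular $|D^su|\le|D^sf|$, and (2) has a positive answer. Moreover $D^ju=a\,D^jf$ and $D^cu=a\,D^cf$.

With $U=\Omega$ this answers (2) for every admissible $(d,\Omega,f,\lambda)$. The plan of proof is to regularize so that (5) becomes a true equation, carry out the computation of Section 5, pass to the limit in the regularization to get (10), let $M\to\infty$, and finish with linear algebra.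

## 7. Semicontinuity and mollification of $\Phi_M(\mu)$

In the limit, gradients become measures. We need $\Phi_M$ to be lower semicontinuous for the left side of (10), and not to increase under mollification for the right side. Recall that $\mu_k\rightharpoonup^*\mu$ on $V$ means $\int\varphi\,d\mu_k\to\int\varphi\,d\mu$ for all $\varphi\in C_c(V)$.

**Lemma.** Let $V\subset\mathbb R^d$ be open and $\Phi=\Phi_M$.

(a) If $\mu_k\rightharpoonup^*\mu$ are signed Radon measures on $V$ and $0\le\zeta\in C_c(V)$, then $\int\zeta\,d\Phi(\mu)\le\liminf_k\int\zeta\,d\Phi(\mu_k)$.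

(b) If $\rho\ge0$ is a mollifier (so $\int\rho=1$), then $\Phi(\mu*\rho)\le\Phi(\mu)*\rho$ pointwise wherever the convolution is defined.

*Example.* On $\mathbb R$, $\mu_k=k1_{(0,1/k)}dx\rightharpoonup^*\delta_0$, and for $k>M$ the mass of $\Phi(\mu_k)$ is $\frac1k\Phi_M(k)=1-\frac Mk-\frac Mk\log\frac kM\to1$, the mass of $\Phi(\delta_0)$. For $\mu_k=\delta_{1/k}-\delta_{-1/k}\rightharpoonup^*0$ we have $\Phi(\mu_k)=\delta_{1/k}$, and the inequality in (a) is strict if $\zeta(0)>0$.

**A supremum formula for the measure $\Phi(\mu)$.** The purpose is to replace $\Phi(\mu)$ by measures that depend on $\mu$ in an affine way. Let $\beta_0=0,\beta_1,\beta_2,\dots$ enumerate the rationals in $[0,1)$, let $\alpha_i=M\log(1-\beta_i)$, so $\alpha_0=0$, and put $m_i=\alpha_i\mathcal L^d+\beta_i\mu$. Take densities with respect to $\kappa_0=\mathcal L^d+|\mu|$. Let $N$ be a Lebesgue-null Borel set carrying $\mu^s$.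

Off $N$ the density of $m_i$ is $(\alpha_i+\beta_i\mu^a)/(1+|\mu^a|)$, and by (8) the supremum over $i$ is $\Phi(\mu^a)/(1+|\mu^a|)$, the density of $\Phi(\mu^a)\,dx$. On $N$ we have $\kappa_0=|\mu^s|$, and the density of $m_i$ is $\beta_i\sigma$, where $\sigma=\pm1$ is the density of $\mu^s$ with respect to $|\mu^s|$. Since $\sup\beta_i=1$ and $\inf\beta_i=0$, the supremum is $1$ where $\sigma=1$ and $0$ where $\sigma=-1$, which is the density of $(\mu^s)^+$. So
$$\Phi(\mu)=\sup_im_i \tag{11}$$
in the sense of densities. In particular $m_i\le\Phi(\mu)$ for each $i$, and the measures $\max_{i\le n}m_i\ge m_0=0$ increase to $\Phi(\mu)$.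

**Proof of (b).** Since $\int\rho=1$, $\rho\ge0$ and $m_i\le\Phi(\mu)$, we have $\alpha_i+\beta_i(\mu*\rho)=m_i*\rho\le\Phi(\mu)*\rho$ pointwise. Take the supremum over $i$ and use (8).

**Proof of (a).** By monotone convergence it suffices to bound $\int\zeta\,d\max_{i\le n}m_i$ for fixed $n$ by the right side of (a). Choosing at each point the first index at which the largest density is attained, we get disjoint Borel sets $A_0,\dots,A_n$ covering $V$ with $\max_{i\le n}m_i=\sum_{i\le n}m_i\llcorner A_i$. We replace the indicators $1_{A_i}$ by continuous functions.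

Let $\kappa=\zeta(\mathcal L^d+|\mu|)$, a finite measure, and $\tau>0$. Choose compact $K_i\subset A_i$ with $\kappa(A_i\setminus K_i)<\tau$. The $K_i$ are disjoint and compact, so there are disjoint open sets $O_i\supset K_i$ in $V$, and by outer regularity we may shrink them so that $\kappa(O_i\setminus K_i)<\tau$. Choose $\chi_i\in C_c(O_i)$ with $0\le\chi_i\le1$ and $\chi_i=1$ on $K_i$. Then $|1_{A_i}-\chi_i|\le1_{A_i\setminus K_i}+(\chi_i-1_{K_i})$ has $\kappa$-integral at most $2\tau$. Since $|m_i|\le(|\alpha_i|+1)(\mathcal L^d+|\mu|)$,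
$$\Big|\int\zeta\,d\max_{i\le n}m_i-\sum_{i\le n}\int\zeta\chi_i\,dm_i\Big|\le2\tau\sum_{i\le n}(|\alpha_i|+1).$$
For each $i$, $\zeta\chi_i\in C_c(V)$ is an admissible test function. By (11) for $\mu_k$, $\alpha_i\mathcal L^d+\beta_i\mu_k\le\Phi(\mu_k)$. With $\sum_i\chi_i\le1$ and $\Phi(\mu_k)\ge0$,
$$\sum_{i\le n}\int\zeta\chi_i\,dm_i=\lim_k\sum_{i\le n}\int\zeta\chi_i\,d(\alpha_i\mathcal L^d+\beta_i\mu_k)\le\liminf_k\int\zeta\,d\Phi(\mu_k).$$
Let $\tau\to0$, then $n\to\infty$. $\square$

## 8. Proof of the localized inequality and of $D^su=a\,D^sf$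

Fix $\eta\in C_c^\infty(U)$, an open $B\subset\subset U$ with $\operatorname{supp}\eta\subset B$, and $B'=\{x:\operatorname{dist}(x,B)<r\}\subset\subset U$ with $r>0$ such that $|Du|(\partial B')=0$. Such $r$ exist: $\partial B'\subset\{\operatorname{dist}(\cdot,B)=r\}$, and for different small $r$ these sets are disjoint subsets of a compact set of finite $|Du|$-measure, so at most countably many of them are charged.

**Step 1. Regularized minimizers converge to $u$, with their total variations.** The purpose is to replace $u$ by functions with a uniformly elliptic Euler–Lagrange equation, losing no mass of $|Du|$ in the limit, since $|Du|$ appears on the right of (10).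

*Construction.* Let $\rho_\delta$ be standard even mollifiers supported in the ball of radius $\delta$, and put $u_\delta=u*\rho_\delta$, $f_\delta=f*\rho_\delta$; these are smooth near $\overline{B'}$ for small $\delta$. Choose $\varepsilon=\varepsilon_\delta\in(0,\delta)$ with $\varepsilon_\delta\big(1+\int_{B'}|\nabla u_\delta|^2\big)\le\delta$, and put
$$F_\varepsilon(p)=\sqrt{\varepsilon^2+|p|^2}+\tfrac\varepsilon2|p|^2,\qquad|p|+\tfrac\varepsilon2|p|^2\le F_\varepsilon(p)\le|p|+\varepsilon+\tfrac\varepsilon2|p|^2 .$$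
It is smooth with
$$D^2F_\varepsilon(p)=\frac1{\sqrt{\varepsilon^2+|p|^2}}\Big(I-\frac{p\otimes p}{\varepsilon^2+|p|^2}\Big)+\varepsilon I .$$
The matrix in parentheses has eigenvalues between $0$ and $1$, so
$$\varepsilon I\le D^2F_\varepsilon(p)\le\Big(\frac1\varepsilon+\varepsilon\Big)I,\qquad D^2F_\varepsilon(p)\le\Big(\frac1{|p|}+\varepsilon\Big)I\quad(p\ne0). \tag{12}$$
Let $w_\delta$ minimize
$$w\mapsto\lambda\int_BF_\varepsilon(\nabla w)+\frac12\int_B|w-f_\delta|^2\qquad\text{over }u_\delta+W^{1,2}_0(B).$$
It exists by the direct method: the functional is convex and continuous on this affine space, hence weakly lower semicontinuous, and it is coercive because of the terms $\frac{\lambda\varepsilon}2|\nabla w|^2$ and $\frac12|w-f_\delta|^2$. Set $w_\delta=u_\delta$ on $B'\setminus B$. Since $w_\delta-u_\delta\in W^{1,2}_0(B)$ extends by zero, $w_\delta\in W^{1,2}(B')$.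

*Energy comparison.* Compare with the competitor $u_\delta$, use the bounds on $F_\varepsilon$, and add the common terms on $B'\setminus B$:
$$\lambda\int_{B'}|\nabla w_\delta|+\frac{\lambda\varepsilon}2\int_B|\nabla w_\delta|^2+\frac12\int_{B'}|w_\delta-f_\delta|^2\le\lambda\int_{B'}|\nabla u_\delta|+\frac12\int_{B'}|u_\delta-f_\delta|^2+\lambda\varepsilon|B|+\frac{\lambda\varepsilon}2\int_B|\nabla u_\delta|^2 . \tag{13}$$
On the right, the last two terms tend to $0$ by the choice of $\varepsilon_\delta$. Also $\int_{B'}|\nabla u_\delta|\le|Du|(\{\operatorname{dist}(\cdot,B')\le\delta\})\to|Du|(\overline{B'})=|Du|(B')$, and $u_\delta-f_\delta\to u-f$ in $L^2(B')$. So the $\limsup$ of the right side of (13) is at most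
$$m:=\lambda|Du|(B')+\tfrac12\int_{B'}|u-f|^2 .$$

*Identification of the limit.* By (13), and since $f_\delta$ is bounded in $L^2(B')$, $(w_\delta)$ is bounded in $BV(B')\cap L^2(B')$. From any sequence $\delta\to0$ extract a subsequence with $w_\delta\to w$ in $L^1_{loc}(B')$ and weakly in $L^2(B')$. Since $w_\delta=u_\delta\to u$ on $B'\setminus B$, $w=u$ a.e. there. Lower semicontinuity of the total variation and of the $L^2$ norm gives
$$\lambda|Dw|(B')+\frac12\int_{B'}|w-f|^2\le m .$$
Now $w=u$ outside the compact set $\overline B\subset B'$, so (9) gives the reverse inequality, and the energy of $w$ equals $m$. If $w\ne u$ on a set of positive measure, then $\frac{u+w}2$, which is also an admissible competitor, would have energy strictly below $m$ by strict convexity of the $L^2$ term, contradicting (9). So $w=u$, and since the sequence was arbitrary the whole family converges to $u$.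

*Convergence of the separate terms.* On the left of (13), the first and third terms have $\liminf$ at least $\lambda|Du|(B')$ and $\frac12\int_{B'}|u-f|^2$, and the second is nonnegative. The $\limsup$ of the sum is at most $m$, the sum of these lower bounds. So each term converges to its lower bound:
$$\nabla w_\delta\,\mathcal L^d\rightharpoonup^*Du\ \text{in }B',\qquad\int_{B'}|\nabla w_\delta|\to|Du|(B'),\qquad\varepsilon_\delta\int_B|\nabla w_\delta|^2\to0 . \tag{14}$$
The first statement holds because $w_\delta\to u$ in $L^1_{loc}(B')$ and the gradients are bounded in $L^1(B')$. Further, $|Du|(O)\le\liminf\int_O|\nabla w_\delta|$ for open $O\subset B'$. Taking $O=B'\setminus K$ and subtracting from the total masses gives $\limsup\int_K|\nabla w_\delta|\le|Du|(K)$ for compact $K\subset B'$. These two facts together say that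
$$|\nabla w_\delta|\,\mathcal L^d\rightharpoonup^*|Du|\quad\text{in }B'. \tag{15}$$

**Step 2. The differentiated equation holds rigorously.** The purpose is to justify (5) for $w_\delta$. Fix $\delta$ and write $w=w_\delta$, $\varepsilon=\varepsilon_\delta$. Since $|\nabla F_\varepsilon(p)|\le1+\varepsilon|p|$, the functional may be differentiated under the integral, and
$$\int_Bw\psi+\lambda\int_B\nabla F_\varepsilon(\nabla w)\cdot\nabla\psi=\int_Bf_\delta\psi\qquad\forall\psi\in W^{1,2}_0(B). \tag{16}$$

*Second derivatives: $w\in W^{2,2}_{loc}(B)$.* Let $D_hw(x)=\frac{w(x+he_i)-w(x)}h$, let $\zeta\in C_c^\infty(B)$ and let $|h|$ be small. Insert $\psi=D_{-h}(\zeta^2D_hw)$ in (16). By the fundamental theorem of calculus,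
$$D_h(\nabla F_\varepsilon(\nabla w))=A_h\nabla D_hw,\qquad A_h=\int_0^1D^2F_\varepsilon(\nabla w+th\nabla D_hw)\,dt,$$
and by (12) the symmetric matrix $A_h$ satisfies $\varepsilon I\le A_h\le KI$ with $K=\varepsilon+\frac1\varepsilon$. Using $\int p\,D_{-h}q=-\int D_hp\,q$ in all terms and changing sign,
$$\int\zeta^2|D_hw|^2+\lambda\int A_h\nabla D_hw\cdot\nabla(\zeta^2D_hw)=\int D_hf_\delta\,\zeta^2D_hw .$$
Here $\nabla(\zeta^2D_hw)=\zeta^2\nabla D_hw+2\zeta D_hw\nabla\zeta$, and by Young's inequality for the form $A_h$,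
$$2\big|\zeta D_hw\,A_h\nabla D_hw\cdot\nabla\zeta\big|\le\tfrac12\zeta^2A_h\nabla D_hw\cdot\nabla D_hw+2|D_hw|^2A_h\nabla\zeta\cdot\nabla\zeta .$$
Dropping the term $\int\zeta^2|D_hw|^2\ge0$ we get
$$\frac\lambda2\int\zeta^2A_h\nabla D_hw\cdot\nabla D_hw\le2\lambda K\int|D_hw|^2|\nabla\zeta|^2+\frac12\int\zeta^2\big(|D_hf_\delta|^2+|D_hw|^2\big).$$
The right side is bounded uniformly in $h$, since $\int_{\operatorname{supp}\zeta}|D_hw|^2\le\int_B|\nabla w|^2$ and $f_\delta$ is smooth near $\overline B$. As $A_h\ge\varepsilon I$, the difference quotients of $\nabla w$ are bounded in $L^2_{loc}(B)$, so $\nabla w\in W^{1,2}_{loc}(B)$.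

*Differentiation.* Let
$$v=\partial_ew\in W^{1,2}_{loc}(B),\qquad g=\partial_ef_\delta,\qquad A=D^2F_\varepsilon(\nabla w).$$
Since $\nabla F_\varepsilon$ is $C^1$ and Lipschitz, the chain rule gives $\nabla F_\varepsilon(\nabla w)\in W^{1,2}_{loc}(B)$ and $\partial_e(\nabla F_\varepsilon(\nabla w))=A\nabla v$. Insert $\psi=\partial_e\varphi$ with $\varphi\in C_c^\infty(B)$ in (16), integrate by parts in each term, and change sign:
$$\int v\varphi+\lambda\int A\nabla v\cdot\nabla\varphi=\int g\varphi . \tag{17}$$
Since $A$ is bounded, $v$ and $A\nabla v$ are in $L^2_{loc}(B)$. Mollifying $\varphi$ extends (17) to all $\varphi\in W^{1,2}(B)$ with compact support in $B$.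

**Step 3. The key estimate.** The purpose is to carry out the computation of Section 5, with a remainder controlled uniformly in $\delta$. Write $G=G_M$, $\Phi=\Phi_M$. Since $G$ is bounded, Lipschitz and piecewise $C^1$, $\varphi=G(v)\eta^2$ is admissible in (17), with $\nabla G(v)=G'(v)\nabla v$ and $G'(v)=\frac M{v^2}1_{\{v>M\}}$. Therefore
$$\int(v-g)G(v)\eta^2=-\lambda\int_{\{v>M\}}\Big[G'(v)\eta^2A\nabla v\cdot\nabla v+2\eta\,G(v)\,A\nabla v\cdot\nabla\eta\Big].$$
On $\{v>M\}$ we have $G'(v)>0$, and Young's inequality $2|A\xi\cdot\xi'|\le A\xi\cdot\xi+A\xi'\cdot\xi'$ with $\xi=\eta\sqrt{G'}\,\nabla v$ and $\xi'=\frac{G}{\sqrt{G'}}\nabla\eta$ gives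
$$2|\eta G\,A\nabla v\cdot\nabla\eta|\le\eta^2G'A\nabla v\cdot\nabla v+\frac{G^2}{G'}A\nabla\eta\cdot\nabla\eta .$$
The first term on the right cancels the good term. On $\{v>M\}$, moreover, $G^2/G'\le v^2/M$ and $0<v=e\cdot\nabla w\le|\nabla w|$. With the second bound in (12),
$$\int(v-g)G(v)\eta^2\le\frac\lambda M\int_{\{v>M\}}v^2\Big(\frac1{|\nabla w|}+\varepsilon\Big)|\nabla\eta|^2\le\frac\lambda M\int\big(|\nabla w|+\varepsilon|\nabla w|^2\big)|\nabla\eta|^2 .$$
Since $\Phi$ is convex with $\Phi'=G$, $\Phi(v)-\Phi(g)\le(v-g)G(v)$. Hence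
$$\int\Phi_M(\partial_ew_\delta)\eta^2\le\int\Phi_M(\partial_ef_\delta)\eta^2+\frac\lambda M\int\big(|\nabla w_\delta|+\varepsilon_\delta|\nabla w_\delta|^2\big)|\nabla\eta|^2 . \tag{18}$$

**Step 4. The limit $\delta\to0$ proves (10).** We pass to the limit in the three terms of (18), along a sequence $\delta\to0$.

By (14), $\partial_ew_\delta\,\mathcal L^d\rightharpoonup^*D_eu$ in $B'$, and Lemma (a) with $V=B'$, $\zeta=\eta^2$ shows that the $\liminf$ of the left side is at least $\int\eta^2\,d\Phi_M(D_eu)$.

Since $\partial_ef_\delta=(D_ef)*\rho_\delta$, Lemma (b) and the evenness of $\rho_\delta$ give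
$$\int\Phi_M(\partial_ef_\delta)\eta^2\le\int\big(\Phi_M(D_ef)*\rho_\delta\big)\eta^2\,dx=\int(\eta^2*\rho_\delta)\,d\Phi_M(D_ef)\to\int\eta^2\,d\Phi_M(D_ef),$$
because $\eta^2*\rho_\delta\to\eta^2$ uniformly with supports in a fixed compact set.

By (15) and the last statement of (14), the last term of (18) tends to $\frac\lambda M\int|\nabla\eta|^2\,d|Du|$. This proves (10).

**Step 5. The limit $M\to\infty$ leaves only singular parts.** Note $(D_eu)^s=e\cdot D^su$ and $(D_ef)^s=e\cdot D^sf$. In (10), the absolutely continuous part of the left side is nonnegative and we drop it. On the right, $0\le\Phi_M(s)\le(s-M)^+\le s^+$ and $(s-M)^+\to0$, so by dominated convergence the absolutely continuous part of $\int\eta^2\,d\Phi_M(D_ef)$ tends to $0$. The last term is $O(1/M)$. Therefore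
$$\int\eta^2\,d(e\cdot D^su)^+\le\int\eta^2\,d(e\cdot D^sf)^+\qquad\forall\eta\in C_c^\infty(U).$$
For compact $K\subset U$ choose $\eta_k\in C_c^\infty(U)$ with values in $[0,1]$, equal to $1$ on $K$, with supports in a fixed compact set and $\eta_k\to1_K$ pointwise. Dominated convergence gives the inequality on $K$, and inner regularity extends it to Borel sets:
$$(e\cdot D^su)^+\le(e\cdot D^sf)^+\quad\text{as Borel measures on }U,\text{ for every unit vector }e. \tag{19}$$

**Step 6. From all directions to the vector measure.** The purpose is to read off $D^su=a\,D^sf$ from (19) pointwise. Let $\mu=|D^sf|$ and $D^sf=\sigma\mu$ with $|\sigma|=1$. Applying (19) with $e=\pm e_i$ and adding, $|e_i\cdot D^su|\le|e_i\cdot D^sf|$, so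
$$|D^su|\le\sum_i|e_i\cdot D^su|\le\sum_i|e_i\cdot D^sf|\ll\mu .$$
Write $D^su=\theta\mu$. Then (19) says that for each $e$, $(e\cdot\theta)^+\le(e\cdot\sigma)^+$ holds $\mu$-a.e. Use this for $e$ in a countable dense subset of the sphere, discard one $\mu$-null set, and use continuity in $e$: for $\mu$-a.e. $x$,
$$(e\cdot\theta(x))^+\le(e\cdot\sigma(x))^+\qquad\forall e\in S^{d-1}.$$
Fix such an $x$.

- If $e\perp\sigma$, apply this to $e$ and to $-e$: both positive parts of $\pm e\cdot\theta$ vanish, so $e\cdot\theta=0$. Hence $\theta=a\sigma$ with $a$ real.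
- With $e=-\sigma$: $(-a)^+\le(-1)^+=0$, so $a\ge0$.
- With $e=\sigma$: $a^+\le1$, so $a\le1$.

Redefine $a$ on a $\mu$-null set so that it is Borel with values in $[0,1]$ everywhere. Then $D^su=a\,D^sf$, and $|D^su|=a|D^sf|\le|D^sf|$. With $U=\Omega$ this is (2), so the answer to the question is yes.

## 9. The jump part and the Cantor part separately

It remains to prove $D^ju=a\,D^jf$ and $D^cu=a\,D^cf$ with the same $a$; this is not needed for (2). The sets $J_u$ and $J_f$ are $\sigma$-finite with respect to $\mathcal H^{d-1}$. The textbook fact we use is that the Cantor part of the derivative of a $BV$ function vanishes on every Borel set that is $\sigma$-finite with respect to $\mathcal H^{d-1}$ (Ambrosio–Fusco–Pallara, *Functions of Bounded Variation and Free Discontinuity Problems*, Prop. 3.92). So $D^cf\llcorner J_u=0$ and $D^cu\llcorner J_f=0$.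

**The part on $J_u$.** We restrict $D^su=a\,D^sf$ to $J_u$. Since $J_u$ is Lebesgue-null, $D^ju=D^su\llcorner J_u$, and
$$D^ju=D^su\llcorner J_u=a\,D^sf\llcorner J_u=a\,D^jf\llcorner J_u .$$

**The part on $J_f\setminus J_u$.** We show that $a\,D^jf$ has no mass there. Since $D^jf=D^sf\llcorner J_f$ and $D^ju$ lives on $J_u$,
$$a\,D^jf\llcorner(J_f\setminus J_u)=a\,D^sf\llcorner(J_f\setminus J_u)=D^su\llcorner(J_f\setminus J_u)=D^cu\llcorner(J_f\setminus J_u)=0 .$$

Since $D^jf$ is concentrated on $J_f$, the two identities give $D^ju=a\,D^jf$. Subtracting from $D^su=a\,D^sf$ gives $D^cu=a\,D^cf$. This completes the proof of the Theorem. $\blacksquare$
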